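# Enough projectives gives enough free projectives, without choice

## 1. Countably generated modules

We work in ZFA, Zermelo–Fraenkel set theory with atoms and without the axiom of choice; ZF is the special case with no atoms. The only choices we allow ourselves are from finitely many nonempty sets at a time, which induction on the number of sets justifies.

Let $R\neq 0$ be a ring with $1$. "Module" means left $R$-module. Read $R=\mathbb Z$ if you only care about abelian groups; nothing in the main argument changes.

**Definition (projective module).** A module $P$ is *projective* if for every surjective homomorphism $q:B\to C$ and every homomorphism $f:P\to C$ there is a homomorphism $h:P\to B$ with $qh=f$. We say that $f$ *lifts through* $q$.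

**Definition (free module).** For a set $X$, $R[X]$ is the free module with basis $\{[x]:x\in X\}$; its elements are the finitely supported formal sums $\sum_x r_x[x]$. A homomorphism out of $R[X]$ is the same thing as a function on $X$.

With choice, every free module is projective: to lift $f:R[X]\to C$ through $q:B\to C$, choose for each $x$ some $b_x$ with $q(b_x)=f([x])$ and send $[x]\mapsto b_x$. Without choice this works for finite $X$ and in general for no larger $X$, since it asks for a choice function on $X$. So it is a real hypothesis that there are many projective modules. Consider the two principles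

* EP($R$): every module is a homomorphic image of a projective module;
* EFP($R$): every module is a homomorphic image of a free projective module, that is, of a free module that happens to be projective.

For $R=\mathbb Z$ they are written EP$\mathbf{Ab}$ and EFP$\mathbf{Ab}$. Clearly EFP($R$) implies EP($R$). Does EP($R$) imply EFP($R$)?

Start with the modules for which this is easy. If $M$ is generated by $m_1,\dots,m_k$, then $M$ is an image of $R[\{1,\dots,k\}]$, which is projective by finite choice. No hypothesis is needed. Next, suppose that $M$ is generated by the terms of a sequence $(m_n)_{n\in\omega}$. Then $[n]\mapsto m_n$ maps $R[\omega]$ onto $M$, so it is enough to know that $R[\omega]$ is projective.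

**Proposition 1.** EP($R$) implies that $R[\omega]$ is projective. Hence under EP($R$) every module generated by the terms of a sequence is an image of a free projective module.

**Proof.** By EP($R$) there are a projective $P$ and a surjection $f:P\to R[\omega]$. Let $\tau:R[\omega]\to R[\omega]$ be the shift $[n]\mapsto[n+1]$. Since $P$ is projective, $\tau f:P\to R[\omega]$ lifts through $f$: there is $\varphi:P\to P$ with $f\varphi=\tau f$. Pick one $p_0\in P$ with $f(p_0)=[0]$, and put $p_n=\varphi^n(p_0)$. Then $f(p_n)=\tau^n([0])=[n]$. So $j:R[\omega]\to P$, $[n]\mapsto p_n$, satisfies $fj=\mathrm{id}$, and $R[\omega]$ is a retract of $P$.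

Retracts of projectives are projective: given a surjection $q:B\to C$ and $g:R[\omega]\to C$, lift $gf:P\to C$ to $h:P\to B$ with $qh=gf$. Then $q(hj)=gfj=g$. $\blacksquare$

What changes for an arbitrary set $S$ in place of $\omega$? We again have a surjection $f:P\to R[S]$ with $P$ projective, and we want simultaneous preimages of all the $[s]$. On $\omega$ we made two choices, $p_0$ and $\varphi$, and the powers of the single map $\varphi$ did the rest. On a general $S$ we could fix $s_0$ and maps $\tau_s$ with $\tau_s([s_0])=[s]$, but then we would need a lift $\varphi_s$ for every $s\in S$, and picking all these lifts at once is again a choice indexed by $S$.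

It is also not true that projective modules are free in this setting. The usual proof that projective abelian groups are free uses choice essentially: there is a permutation model of ZFA, a submodel of a model of ZFA with choice, that contains a projective abelian group which is not free. So the two principles are not trivially equivalent. The paper "Injectivity, Projectivity, and the Axiom of Choice" (Trans. Amer. Math. Soc. 255 (1979), 31–59) is the source of the following conjecture: EP$\mathbf{Ab}$ does not imply EFP$\mathbf{Ab}$, that is, some model of ZFA (possibly of ZF) satisfies EP$\mathbf{Ab}$ and not EFP$\mathbf{Ab}$. We shall prove the opposite. Two names are needed for the statements.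

**Definition (projective sets).** A set $X$ is *$R$-projective* if the module $R[X]$ is projective. A set $X$ is *projective* if every family of nonempty sets indexed by $X$ has a choice function.

For example, finite sets are both; and Proposition 1 says that under EP($R$) the set $\omega$ is $R$-projective.

**Theorem 2.** ZFA proves that EP($R$) implies EFP($R$). In particular EP$\mathbf{Ab}\Leftrightarrow$ EFP$\mathbf{Ab}$ in every model of ZFA or ZF, and the conjecture is false. Moreover, EP($R$) implies that every projective module is a direct summand of a free projective module.

**Theorem 3.**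
1. EP($R$) $\Leftrightarrow$ EFP($R$) $\Leftrightarrow$ every set is an image of an $R$-projective set.
2. $\mathbb Z[X]$ is projective iff the set $X$ is projective. Hence EP$\mathbf{Ab}$ $\Leftrightarrow$ EFP$\mathbf{Ab}$ $\Leftrightarrow$ EPSets ("every set is an image of a projective set"), and these imply DC.
3. If $R$ is a nonzero $\mathbb Q$-algebra, then $X$ is $R$-projective iff every family $(W_x)_{x\in X}$ of nonempty sets admits a family of nonempty finite subsets $T_x\subseteq W_x$.
4. Under EP($R$), for every projective $P$ there is a free projective $F$ with $P\oplus F\cong F$.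

Here DC is the principle of dependent choices: if $\rho$ is a total relation on $S\ne\emptyset$ (every $s$ has some $t$ with $s\,\rho\,t$), there is a sequence $(s_n)_{n\in\omega}$ with $s_n\,\rho\,s_{n+1}$ for all $n$.

A remark on the last sentence of Theorem 2. Every projective $P$ is a direct summand of the free module $R[P]$ with no choice at all, because the surjection $R[P]\to P$, $[p]\mapsto p$, splits by projectivity. What is at stake is whether the free module can be taken projective.

## 2. Free projectivity as a restricted form of choice

This section translates "$R[X]$ is projective" into a choice principle that can be manipulated set-theoretically.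

**Definition (augmented family, unit section).** An *augmented family* on a set $X$ is a family $(B_x,\varepsilon_x)_{x\in X}$ of modules $B_x$ with surjective homomorphisms $\varepsilon_x:B_x\to R$. A *unit section* of it is a family $(b_x)_{x\in X}$ with $b_x\in B_x$ and $\varepsilon_x(b_x)=1$.

The model example: if $(W_x)_{x\in X}$ is a family of nonempty sets, let $B_x=R[W_x]$ and let $\varepsilon_x$ be the sum of coefficients. A choice function $x\mapsto w_x$ gives the unit section $b_x=[w_x]$. A unit section is weaker in general: it is a formal combination of elements of $W_x$ with coefficient sum $1$.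

**Lemma 4.** $X$ is $R$-projective iff every augmented family on $X$ has a unit section.

**Proof.** ($\Rightarrow$) Given $(B_x,\varepsilon_x)$, consider
$$\bigoplus_{x}B_x\to R[X],\qquad (b_x)_x\mapsto\sum_x\varepsilon_x(b_x)[x].$$
Each single $[x]$ is in the image, because $\varepsilon_x$ is onto; so this homomorphism is surjective. As $R[X]$ is projective, the identity of $R[X]$ lifts to a section $s$. Let $b_x$ be the $x$-component of $s([x])$. Comparing coefficients of $[x]$ gives $\varepsilon_x(b_x)=1$.

($\Leftarrow$) Let $q:B\to C$ be surjective and $f:R[X]\to C$. Put
$$B_x=\{(b,r)\in B\times R:\ q(b)=r f([x])\},\qquad \varepsilon_x(b,r)=r.$$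
This is a submodule of $B\times R$, since $q(r'b)=r'q(b)=r'r f([x])$, and closure under sums is clear. The map $\varepsilon_x$ is onto because $q$ is: given $r$, some $b$ has $q(b)=rf([x])$. A unit section has the form $(b_x,1)_x$ with $q(b_x)=f([x])$, so $[x]\mapsto b_x$ defines a lift of $f$. $\blacksquare$

**Example.** Suppose that $(W_n)_{n\in\omega}$ is a sequence of two-element sets with no choice function. Then $\omega$ is not $\mathbb Z$-projective. Indeed, a unit section of $(\mathbb Z[W_n])_n$ with coefficient sums would be $b_n=a[u]+(1-a)[v]$ with $W_n=\{u,v\}$ and $a\in\mathbb Z$. Since $2a=1$ has no integer solution, the two coefficients differ, and picking the element with the larger one would be a choice function. Over $R=\mathbb Q$ the same family has the unit section $\frac12([u]+[v])$, which distinguishes neither element. By Proposition 1, EP$\mathbf{Ab}$ excludes such sequences.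

The translation makes two closure properties easy. The trick in both is to fold a family on a larger set into a family on a smaller one, by taking products.

**Lemma 5.**
(i) If $X$ is $R$-projective and $(E_x)_{x\in X}$ is a family of finite sets, then $E=\{(x,e):x\in X,\ e\in E_x\}$ is $R$-projective.
(ii) If $X$ and $Y$ are $R$-projective, so is $X\times Y$.

**Proof.** (i) Let $(B_{x,e},\varepsilon_{x,e})$ be an augmented family on $E$. Put
$$C_x=\Big\{\big((b_e)_{e\in E_x},r\big)\in\prod_{e\in E_x}B_{x,e}\times R:\ \varepsilon_{x,e}(b_e)=r\ \text{ for all }e\in E_x\Big\},$$
augmented by $\big((b_e)_e,r\big)\mapsto r$. For a fixed $x$, finitely many choices give $b_e$ with $\varepsilon_{x,e}(b_e)=1$ for all $e\in E_x$; so $1$ is attained, and hence so is every $r\in R$. (If $E_x=\emptyset$, then $C_x\cong R$.) Note that we only need that such $(b_e)_e$ exists for each $x$; we do not choose it for all $x$. By Lemma 4, $(C_x)_{x\in X}$ has a unit section; its components form a unit section of $(B_{x,e})$. Apply Lemma 4 again.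

(ii) Let $(B_{x,y},\varepsilon_{x,y})$ be an augmented family on $X\times Y$. Put
$$C_x=\Big\{\big((b_y)_{y\in Y},r\big)\in\prod_{y\in Y}B_{x,y}\times R:\ \varepsilon_{x,y}(b_y)=r\ \text{ for all }y\in Y\Big\},$$
augmented by $r$. For fixed $x$, the family $(B_{x,y})_{y\in Y}$ has a unit section since $Y$ is $R$-projective; so $1$ is attained and the augmentation is surjective. A unit section of $(C_x)_{x\in X}$ yields one of $(B_{x,y})$. $\blacksquare$

## 3. What a projective cover of $R[S]$ selects

Now let $S$ be any set and let EP($R$) provide a surjection onto $R[S]$ from a projective module. The next lemma records how much choice this gives.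

**Lemma 6.** Let $P_1$ be projective and $f:P_1\to R[S]$ surjective. Put
$$F=\{w\in P_1:\ f(w)=[s]\text{ for some }s\in S\},$$
and define $\pi:F\to S$ by $f(w)=[\pi(w)]$. Then $\pi$ is well defined and surjective. For every augmented family $(B_s,\varepsilon_s)_{s\in S}$ there is a function $g$ on $F$ with $g(w)\in B_{\pi(w)}$ and $\varepsilon_{\pi(w)}(g(w))=1$ for all $w\in F$.

**Proof.** Since $R\neq 0$, the elements $[s]$ are distinct, so $\pi$ is well defined; it is onto because $f$ is. As in Lemma 4, the homomorphism $\bigoplus_sB_s\to R[S]$, $(b_s)_s\mapsto\sum_s\varepsilon_s(b_s)[s]$, is surjective. Lift $f$ through it to $h:P_1\to\bigoplus_sB_s$. For $w\in F$ let $g(w)$ be the $\pi(w)$-component of $h(w)$. The image of $h(w)$ in $R[S]$ is $f(w)=[\pi(w)]$; comparing coefficients of $[\pi(w)]$ gives $\varepsilon_{\pi(w)}(g(w))=1$. $\blacksquare$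

So we can choose unit elements once we know a point $w$ of $F$ above $s$, instead of $s$ alone. This suggests a first attempt at Theorem 2. Given a module $M$, take $S=M$. The map $R[F]\to M$, $[w]\mapsto\pi(w)$, is onto. If $F$ were $R$-projective, we would be done.

To show that $F$ is $R$-projective by Lemma 4, we must treat an arbitrary augmented family $(B_w)_{w\in F}$. Lemma 6 treats only families pulled back from $S$, where $B_w$ depends on $\pi(w)$ alone. Folding along the fibers of $\pi$, as in Lemma 5, would make a family on $S$ out of $(B_w)_{w\in F}$, with
$$C_s=\Big\{\big((b_w)_{w\in\pi^{-1}(s)},r\big):\ \varepsilon_w(b_w)=r\ \text{ for all } w\in\pi^{-1}(s)\Big\}.$$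
The attempt stops at the surjectivity of $C_s\to R$: it asks for a unit section over the whole fiber $\pi^{-1}(s)$. This fiber is a coset of $\ker f$. For $R=\mathbb Z$ it has one point or infinitely many, because $P_1$ embeds in the free group $\mathbb Z[P_1]$ by the remark after Theorem 3 and so is torsion-free. In the infinite case finite choice does not help.

The same computation shows what would be enough: finite pieces of the fibers.

**Lemma 7.** Let $P_1,f,S,F,\pi$ be as in Lemma 6. Let $S_0\subseteq S$, and let $(E(x))_{x\in S_0}$ be a family of nonempty finite sets with $E(x)\subseteq\pi^{-1}(x)$. Then $X=\bigcup_{x\in S_0}E(x)$ is $R$-projective.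

**Proof.** If $w\in X$, then $w\in E(x)$ for some $x\in S_0$, and $x=\pi(w)$ because $E(x)\subseteq\pi^{-1}(x)$. So $w\in E(\pi(w))$. Let $(B_w,\varepsilon_w)_{w\in X}$ be an augmented family. For $x\in S_0$ put
$$C_x=\Big\{\big((b_w)_{w\in E(x)},r\big)\in\prod_{w\in E(x)}B_w\times R:\ \varepsilon_w(b_w)=r\ \text{ for all }w\in E(x)\Big\},$$
augmented by $r$; this is surjective by finite choice. For $s\in S\setminus S_0$ put $C_s=R$, augmented by the identity. Lemma 6 applied to $(C_s)_{s\in S}$ gives $g$ on $F$ with $g(w)\in C_{\pi(w)}$ of augmentation $1$. Let $w\in X$ and $x=\pi(w)$. Then $g(w)\in C_x$ has the form $\big((b_{w''})_{w''\in E(x)},1\big)$, and $w$ is one of the indices $w''$, since $w\in E(x)$. Put $b_w$ equal to its $w$-component; then $\varepsilon_w(b_w)=1$. So $(b_w)_{w\in X}$ is a unit section, and Lemma 4 applies. $\blacksquare$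

The point $w$ is used twice: it tells Lemma 6 which element of $C_x$ to take, and it tells us which coordinate to read.

If we had a function selecting a nonempty finite subset of each fiber $\pi^{-1}(s)$, Lemma 7 would finish the proof. We have none. We now look for one that is defined on enough points.

## 4. A splitting that returns to its own fibers

Assume EP($R$). Every module is an image of a projective module, so Theorem 2 reduces to this:

$$\textit{every projective module } P\textit{ is a homomorphic image of }R[Y]\textit{ for some }R\textit{-projective set }Y. \tag{1}$$

Indeed, (1) and EP($R$) give EFP($R$) by composing surjections. Moreover the surjection $R[Y]\to P$ splits because $P$ is projective, so $P$ is a direct summand of $R[Y]$.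

We gain something by this reduction: the module to be covered is now projective, so maps onto it split, and a section assigns to each element a finite set.

**Step 1: set up the cover and the section.** Fix $P$ projective. Apply EP($R$) to the free module $R[P]$ on the underlying set of $P$. This gives a projective $P_1$ and a surjection $f:P_1\to R[P]$. Let $F$ and $\pi:F\to P$ be as in Lemma 6 with $S=P$. The homomorphism
$$\Lambda:R[F]\to P,\qquad [w]\mapsto\pi(w),$$
is surjective because $\pi$ is. Since $P$ is projective, there is $\sigma:P\to R[F]$ with $\Lambda\sigma=\mathrm{id}_P$. Let $D(p)\subseteq F$ be the finite support of $\sigma(p)$ and write $\sigma(p)=\sum_{w\in D(p)}v_w[w]$. Applying $\Lambda$, and then $\sigma$, gives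
$$p=\sum_{w\in D(p)}v_w\,\pi(w), \tag{2}$$
$$\sigma(p)=\sum_{w\in D(p)}v_w\,\sigma(\pi(w)). \tag{3}$$

So $p\mapsto D(p)$ is a function assigning finite subsets of $F$ to the points of $P$. For Lemma 7 we would want $D(p)\subseteq\pi^{-1}(p)$, and this is false in general: $D(p)$ lies over the points $\pi(w)$ that occur in (2), which need not include $p$. But these points have sets $D(\pi(w))$ of their own, and so on. The idea is to follow this process and to keep only the points $x$ for which it comes back to the fiber over $x$. Equation (3) will show that there are enough of them.

**Step 2: read equation (3) as a statement about a graph.** For $w,w'\in F$ write $w\to w'$ if $w'\in D(\pi(w))$. The support of the right side of (3) is contained in $\bigcup_{w\in D(p)}D(\pi(w))$, and the support of the left side is $D(p)$. Hence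
$$\text{for every }w'\in D(p)\text{ there is }w\in D(p)\text{ with }w\to w'. \tag{4}$$
In other words, in the finite graph on $D(p)$ every vertex has a predecessor.

For $p\in P$ let $D_1(p)=D(p)$ and $D_{n+1}(p)=\bigcup_{w\in D_n(p)}D(\pi(w))$. These sets are finite, by induction on $n$. For $w\in F$ and $n\ge1$, the set $D_n(\pi(w))$ consists of the endpoints of the $\to$-paths of length $n$ starting at $w$. For $n=1$ this is the definition of $\to$, and the induction step extends the paths by one edge. Note that $D_n(\pi(w))$ depends only on $\pi(w)$; all points of one fiber have the same successors.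

**Step 3: select finite pieces of the fibers to which the process returns.** Let
$$X_0=\{x\in P:\ D_n(x)\cap\pi^{-1}(x)\neq\emptyset\ \text{ for some }n\ge1\}.$$
For $x\in X_0$ let $n(x)$ be the least such $n$, and put
$$E(x)=D_{n(x)}(x)\cap\pi^{-1}(x),\qquad X=\bigcup_{x\in X_0}E(x)\subseteq F.$$
Each $E(x)$ is nonempty, finite, contained in $\pi^{-1}(x)$, and determined by $x$; taking the least $n$ keeps it finite. By Lemma 7 with $S=P$ and $S_0=X_0$,
$$X\text{ is }R\text{-projective}. \tag{5}$$

**Example.** Let $R=\mathbb Z$ and $P=\mathbb Z^2$. Take $a,b,c,d\in F$ over the points $(0,1)$, $(-1,1)$, $(1,0)$, $(1,-1)$ respectively, and let $\sigma(1,0)=[a]-[b]$ and $\sigma(0,1)=[c]-[d]$. Then $\Lambda\sigma(1,0)=(0,1)-(-1,1)=(1,0)$ and $\Lambda\sigma(0,1)=(1,0)-(1,-1)=(0,1)$, so $\Lambda\sigma=\mathrm{id}$. The point $(1,0)$ has $D(1,0)=\{a,b\}$, which does not meet its own fiber. But $D(0,1)=\{c,d\}$ and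
$$\sigma(-1,1)=-[a]+[b]+[c]-[d],\qquad \sigma(1,-1)=[a]-[b]-[c]+[d],$$
so $D(-1,1)=D(1,-1)=\{a,b,c,d\}$. Hence $D_2(1,0)=\{a,b,c,d\}$ contains $c$, and $n(1,0)=2$, $E(1,0)=\{c\}$. Similarly $n(0,1)=2$ and $E(0,1)=\{a\}$, while $n(-1,1)=n(1,-1)=1$. All sets $D_n(x)$ lie in $\{a,b,c,d\}$, so $X_0$ consists of the four points under $a,b,c,d$ and $X=\{a,b,c,d\}$. In particular, loops of length $1$ would not give all of $X_0$; the example shows why $n$ is allowed to vary.

**Step 4: every element of every $D(p)$ is reached from $X$.** The claim is
$$\text{if }p\in P\text{ and }w'\in D(p),\text{ there are }w\in X\text{ and }n\ge1\text{ with }w'\in D_n(\pi(w)). \tag{6}$$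

We go backwards inside $D(p)$ until a vertex repeats. Let $m=|D(p)|$. Start with $u_0=w'$. By (4), applied $m$ times (finitely many choices), we get $u_1,\dots,u_m\in D(p)$ with $u_{i+1}\to u_i$ for $0\le i<m$. These are $m+1$ terms in a set of size $m$, so $u_i=u_j=:c$ for some $i<j$. The path
$$u_j\to u_{j-1}\to\dots\to u_i$$
goes from $c$ to $c$ and has length $j-i\ge1$. So $c\in D_{j-i}(\pi(c))$. With $x=\pi(c)$ this says $c\in D_{j-i}(x)\cap\pi^{-1}(x)$, hence $x\in X_0$. Further, the path from $u_j=c$ to $u_0=w'$ has length $j\ge1$, so $w'\in D_j(x)$.

The vertex $c$ itself need not lie in $E(x)$, since $j-i$ need not be the least return time. This does no harm: take any $w\in E(x)\subseteq X$. Then $\pi(w)=x$, and so $w'\in D_j(x)=D_j(\pi(w))$. This proves (6).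

**Step 5: assemble the free projective cover.** We index the elements reached from $X$ by their starting point and the path length. By Proposition 1, $\omega$ is $R$-projective; with (5) and Lemma 5(ii), $X\times\omega$ is $R$-projective. The set
$$Y=\{(w,n,w'):\ w\in X,\ n\in\omega,\ w'\in D_{n+1}(\pi(w))\}$$
has the finite fiber $D_{n+1}(\pi(w))$ over $(w,n)$, so $Y$ is $R$-projective by Lemma 5(i). The factor $\omega$ is there because, for one $w$, the set $\bigcup_nD_{n+1}(\pi(w))$ may be infinite, and Lemma 5(i) needs finite fibers.

Define $R[Y]\to P$ by $[(w,n,w')]\mapsto\pi(w')$. Let $p\in P$. By (2), $p$ is a combination of elements $\pi(w')$ with $w'\in D(p)$. By (6), each such $w'$ lies in $D_n(\pi(w))$ for some $w\in X$ and $n\ge1$, so $(w,n-1,w')\in Y$ and $\pi(w')$ is the image of a basis element. Hence the map is surjective. Since $R[Y]$ is free and projective, (1) is proved, and with it Theorem 2. $\blacksquare$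

For $R=\mathbb Z$: EP$\mathbf{Ab}$ implies EFP$\mathbf{Ab}$ over ZFA, so no model as conjectured exists.

## 5. From modules to sets

We prove Theorem 3 part by part.

**Part 1: EP($R$) in terms of sets.** EFP($R$) trivially implies EP($R$), and Theorem 2 gives the converse.

Suppose that every set is an image of an $R$-projective set, and let $M$ be a module. There is a surjection of sets $Y\to M$ with $Y$ $R$-projective; it induces a surjective homomorphism $R[Y]\to M$. So EFP($R$) holds.

Conversely, assume EFP($R$) and let $S$ be a set. Take a surjection $\theta:R[Y]\to R[S]$ with $Y$ $R$-projective. Put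
$$E=\{(y,s):\ y\in Y,\ s\in\operatorname{supp}\theta([y])\}.$$
The supports are finite, so $E$ is $R$-projective by Lemma 5(i). Each $s\in S$ lies in some $\operatorname{supp}\theta([y])$: otherwise every element in the image of $\theta$ would have coefficient $0$ at $s$, but $[s]$ is in the image and $1\ne0$. So $(y,s)\mapsto s$ maps $E$ onto $S$.

**Part 2: over $\mathbb Z$, unit sections yield genuine choice.** If $X$ is projective, then for any augmented family choose $b_x\in\varepsilon_x^{-1}(1)$ for all $x\in X$; by Lemma 4, $\mathbb Z[X]$ is projective.

Conversely, let $\mathbb Z[X]$ be projective and let $(W_x)_{x\in X}$ be a family of nonempty sets. We first shrink each $W_x$ to a finite set, then to a point.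

Apply Lemma 4 to the modules $\mathbb Z[W_x]$ with the coefficient sum. We get elements of $\mathbb Z[W_x]$ with coefficient sum $1$. Let $T_x\subseteq W_x$ be their supports, which are finite and nonempty.

Now let $B_x$ be the group of all
$$\big((a_T)_{\emptyset\neq T\subseteq T_x},\,r\big),\qquad a_T\in\mathbb Z[T],\ r\in\mathbb Z,\ a_T\text{ has coefficient sum }r\text{ for all }T,$$
augmented by $r$. For fixed $x$ there are finitely many $T$; choosing $t_T\in T$ for each and putting $a_T=r[t_T]$ shows that the augmentation is surjective. A unit section, which exists by Lemma 4, provides for each $x$ and each nonempty $T\subseteq T_x$ an element $a_T\in\mathbb Z[T]$ with coefficient sum $1$. If $|T|\ge2$, the coefficients of $a_T$ on $T$ are not all equal, since $|T|\,c=1$ has no integer solution $c$. So the set $T'$ of those $t\in T$ with maximal coefficient is a nonempty proper subset of $T$. Starting with $T_x$ and iterating $T\mapsto T'$ until a singleton is reached defines an element of $W_x$, uniformly in $x$. Thus $(W_x)_{x\in X}$ has a choice function, and $X$ is projective.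

With Part 1 for $R=\mathbb Z$ this gives EP$\mathbf{Ab}$ $\Leftrightarrow$ EFP$\mathbf{Ab}$ $\Leftrightarrow$ EPSets.

For DC (an observation going back to Blass), let $\rho$ be a total relation on $S\neq\emptyset$, and let $\pi:Q\to S$ be onto with $Q$ a projective set. For each $q\in Q$ the set $\{q'\in Q:\pi(q)\,\rho\,\pi(q')\}$ is nonempty, because $\rho$ is total and $\pi$ is onto. As $Q$ is projective, there is $g:Q\to Q$ with $\pi(q)\,\rho\,\pi(g(q))$ for all $q$. Pick $q_0\in Q$. Then $(\pi(g^n(q_0)))_{n\in\omega}$ is the required sequence.

A remark, not used here: in the paper named in Section 1, Blass introduced the principle SVC, which holds in the ordinary Fraenkel–Mostowski–Cohen models, and proved that in its presence the existence of enough projective sets is as strong as AC. Combined with Part 2, EP$\mathbf{Ab}$ is as strong as AC in the presence of SVC.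

**Part 3: over a $\mathbb Q$-algebra, averaging.** Let $R$ be a nonzero $\mathbb Q$-algebra. If $X$ is $R$-projective and $(W_x)_{x\in X}$ is a family of nonempty sets, apply Lemma 4 to $R[W_x]$ with the coefficient sum. The supports of a unit section are finite, and nonempty because $1\ne0$ in $R$; they are the required $T_x$.

Conversely, suppose that nonempty finite subsets can always be found, and let $(B_x,\varepsilon_x)_{x\in X}$ be an augmented family. Take nonempty finite sets $T_x\subseteq\varepsilon_x^{-1}(1)$ and put
$$b_x=\frac1{|T_x|}\sum_{b\in T_x}b,\qquad\text{so that}\qquad \varepsilon_x(b_x)=\frac1{|T_x|}\cdot|T_x|\cdot1=1.$$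
By Lemma 4, $X$ is $R$-projective.

**Part 4: a free projective module that absorbs $P$.** Assume EP($R$) and let $P$ be projective. By Theorem 2 there are an $R$-projective $Y$ and a module $P'$ with an isomorphism $\alpha:R[Y]\to P\oplus P'$. Put $F=R[Y\times\omega]$. By Proposition 1 and Lemma 5(ii), $F$ is projective; it is free by definition. Identify $F$ with $\bigoplus_{n\in\omega}R[Y]$. Using the one isomorphism $\alpha$ in every coordinate, we get
$$F\cong\bigoplus_{\omega}(P\oplus P')\cong P\oplus\bigoplus_{\omega}(P'\oplus P)\cong P\oplus F.$$
The middle isomorphism is the regrouping $\big((p_n,p'_n)\big)_n\mapsto\big(p_0,\ \big((p'_n,p_{n+1})\big)_n\big)$, which is bijective and preserves finite support. The last one swaps the two summands in each coordinate and applies $\alpha^{-1}$. Every map is given by an explicit formula from $\alpha$, so no choice is used. $\blacksquare$
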